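# Program length and a priori probability agree on infinite sequences

## Monotone machines and three costs of an output

Let $\mathbb B=\{0,1\}$, let $\mathbb B^*$ be the set of finite binary strings and $\mathbb B^\infty$ the set of infinite binary sequences. The length of $p\in\mathbb B^*$ is $\ell(p)$, the empty string is $\epsilon$, and $y\sqsubseteq z$ means that $y$ is a prefix of $z$ ($\sqsubset$ for a proper prefix). For $x\in\mathbb B^\infty$ we write $x_n$ for its prefix of length $n$. For $u\in\mathbb B^*$ the *cylinder* $[u]$ is the set of infinite sequences that extend $u$, and $\lambda$ is the uniform measure on $\mathbb B^\infty$, so $\lambda([u])=2^{-\ell(u)}$; for example $\lambda([01])=1/4$. Logarithms are to base 2.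

**Definition (monotone machine).** A monotone machine $T$ has a one-way read-only input tape and a one-way write-only output tape. It never halts. It reads input bits one at a time and prints output bits one at a time. For $p\in\mathbb B^\infty$, $T(p)$ is its complete output, finite or infinite. For $p\in\mathbb B^*$, $T(p)$ is what $T$ prints when $p$ is on the tape and $T$ is blocked forever if it tries to read bit number $\ell(p)+1$.

Four examples will accompany us.

- $T_1$ copies its input: $T_1(p)=p$.
- $T_2$ prints one $0$ for each bit it reads. So $T_2(p)=0^{\ell(p)}$ for finite $p$, and $T_2(p)=0^\infty$ for every infinite $p$.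
- $T_3$ reads its input in blocks, block number $n$ having length $n+1$, for $n=1,2,\dots$. After a block that is not all zeros it prints $0$ and goes on. After a block of zeros it prints $1$ and then neither reads nor prints any more.
- $T_4$ has two parameters $N,k\ge 1$. It reads $N+k$ bits. If the last $k$ of them are all $0$, it prints $0^\infty$. Otherwise it prints nothing.

**Definition (universal machine).** A monotone machine $W$ is universal if for every monotone machine $V$ there is $v\in\mathbb B^*$ with $W(vp)=V(p)$ for all $p\in\mathbb B^*\cup\mathbb B^\infty$. We fix such a $W$. For example, $V$ may be the machine that prints $0^\infty$ and reads nothing. Then $W(v)=0^\infty$ for the corresponding finite $v$.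

**Definition (three costs).** For $x\in\mathbb B^*\cup\mathbb B^\infty$, with $y$ ranging over $\mathbb B^*\cup\mathbb B^\infty$, put
$$Km(x)=\min\{\ell(p)\mid p\in\mathbb B^*,\ W(p)=xy\},$$
$$Km_1(x)=\min\{\ell(p)\mid p\in\mathbb B^*,\ \forall q\in\mathbb B^\infty\ W(pq)=xy\},$$
$$M(x)=\lambda\{p\in\mathbb B^\infty\mid W(p)=xy\}.$$
In $Km_1$ the $y$ may depend on $q$: the output must extend $x$ for every continuation of $p$. If $x$ is infinite, "$=xy$" just means "$=x$". The third cost is $-\log M(x)$.

To see the differences, replace $W$ by our examples and mark this by an index.

For $T_1$ and a finite string $z$ the three costs all equal $\ell(z)$. For infinite $x$ they are all infinite.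

For $T_2$ and $x=0^\infty$ we have $M_{T_2}(x)=1$ and $Km_{1,T_2}(x)=0$, since the empty program works with every continuation. But $Km_{T_2}(x)=\infty$, because on a finite input only finitely many zeros appear.

For $T_3$ and $x=0^\infty$: block $n$ is all zeros with probability $2^{-(n+1)}$, and these numbers sum to $1/2$, so $M_{T_3}(x)\ge 1/2$. Yet every finite $p$ has a continuation in which some later block is zero, so $Km_{1,T_3}(x)=\infty$. The set of inputs that produce $x$ has measure at least $1/2$ and contains no cylinder.

So for an individual machine the three costs can be infinitely far apart. The universal machine may find better programs, obtained by running other machines.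

**Definition (equality up to a constant).** $f\stackrel{+}{\le}g$ means $f\le g+O(1)$ with a constant independent of the argument, and $f\stackrel{+}{=}g$ means that both $f\stackrel{+}{\le}g$ and $g\stackrel{+}{\le}f$ hold. For example $\ell(z)+5\stackrel{+}{=}\ell(z)$ on $\mathbb B^*$, while $2\ell(z)\stackrel{+}{\le}\ell(z)$ fails.

## Comparing $Km$, $Km_1$ and $-\log M$ on infinite sequences

It is known that for all $x\in\mathbb B^*\cup\mathbb B^\infty$
$$-\log M(x)\stackrel{+}{\le}Km_1(x)\stackrel{+}{\le}Km(x)\stackrel{+}{\le}-\log M(x)+\log Km(x). \tag{1}$$
Gács showed that on finite strings the difference between $-\log M(x)$ and $Km_1(x)$ is unbounded. His proof does not imply any relation between these two on infinite sequences. The following problem is posed in "Prefix-like Complexities and Computability in the Limit". Suppose a random input makes $W$ print the infinite sequence $x$ with probability $m>0$. Is there then a single finite program for $x$ of length about $-\log m$? More precisely, which of the relations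
$$-\log M\stackrel{+}{=}Km_1,\qquad Km_1\stackrel{+}{=}Km,\qquad -\log M\stackrel{+}{=}Km$$
hold on $\mathbb B^\infty$, where we look at those $x$ for which the quantities are finite?

**Theorem 1.** There is a constant $c$ such that for every $x\in\mathbb B^\infty$
$$-\log M(x)\le Km_1(x)\le Km(x)\le-\log M(x)+c .$$
So all three relations hold on $\mathbb B^\infty$.

For any single computable $x$ there is nothing to prove, since its quantities are fixed finite numbers. The content is that one $c$ serves all $x$.

## Easy inequalities and approximation from below

**The first two inequalities.** Let $x\in\mathbb B^\infty$. If $W(p)=x$ for a finite $p$, the output is infinite, so $W$ is never blocked on $p$. Hence it never looks past $p$, and $W(pq)=x$ for all $q$. So $Km_1(x)\le Km(x)$. If $W(pq)=x$ for all $q\in\mathbb B^\infty$, then $M(x)\ge\lambda([p])=2^{-\ell(p)}$. So $-\log M(x)\le Km_1(x)$. If $M(x)=0$, all three quantities are $\infty$. What remains is $Km(x)\stackrel{+}{\le}-\log M(x)$.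

**A convention that does not matter.** One may ask that $W$ read *exactly* $p$. If $W(p)=x$ is infinite, then $W$ on $p$ is never blocked and reads exactly some $u\sqsubseteq p$, and then $W(u)=x$ too. So a shortest $p$ is read completely, and the minimum defining $Km(x)$ is the same.

**Approximation.** The number $M(x)$ is not given to us, but we can watch it grow. For $\ell(z)\le s$ let $\mu_s(z)$ be $2^{-s}$ times the number of $u\in\mathbb B^s$ such that $W$ on $u$ prints an extension of $z$ within $s$ steps. For $\ell(z)>s$ put $\mu_s(z)=0$. Then $(s,z)\mapsto\mu_s(z)$ is computable with rational values. It is nondecreasing in $s$: on $ub$ with $b\in\mathbb B$ the machine behaves as on $u$ unless it is blocked on $u$, so whatever it printed on $u$ it also prints on $u0$ and on $u1$. Moreover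
$$\mu_s(z)\ge\mu_s(z0)+\mu_s(z1),\qquad \mu_s(\epsilon)\le1,\qquad \mu_s(z)=0\ \text{ for }\ell(z)>s. \tag{2}$$
In $s$ steps at most $s$ bits are read, so the sets of infinite inputs whose prefix of length $s$ is counted increase to $\{p: W(p)\sqsupseteq z\}$. Hence $\mu(z):=\lim_s\mu_s(z)=\lambda\{p\in\mathbb B^\infty:W(p)\sqsupseteq z\}$. For $x\in\mathbb B^\infty$ these sets, with $z=x_n$, decrease to $\{p:W(p)=x\}$, so $M(x)=\lim_n\mu(x_n)$.

**Theorem 2.** Let $\mu_s$ be computable, rational-valued, nondecreasing in $s$, and satisfy (2). Let $\mu(z)=\lim_s\mu_s(z)$ and $\mu(x)=\lim_n\mu(x_n)$. There is a monotone machine $V$ such that for every $x\in\mathbb B^\infty$ with $\mu(x)>0$ there is $p\in\mathbb B^*$ with $V(p)=x$ and $\ell(p)\le23-\log\mu(x)$.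

Universality then gives $W(vp)=x$, so $Km(x)\le-\log M(x)+23+\ell(v)$, which proves Theorem 1. From here on only Theorem 2 matters. Call $x$ an *atom* if $\mu(x)>0$, and call elements of $\mathbb B^*$ *nodes*.

## A measure known in advance: nested intervals

The simplest case is a $\mu$ that never changes: a computable, rational-valued function with $\mu(z)\ge\mu(z0)+\mu(z1)$ and $\mu(\epsilon)\le1$, revealed at once. Put $I_\epsilon=[0,\mu(\epsilon))$, and place inside each $I_z$, side by side from its left end, half-open intervals $I_{z0},I_{z1}$ of lengths $\mu(z0),\mu(z1)$. For $u\in\mathbb B^*$ let $J_u$ be the dyadic interval $[0.u,\ 0.u+2^{-\ell(u)})$. The machine keeps the bits $u$ read so far and its output $z$. If $J_u\subseteq I_{zb}$ for some bit $b$, it prints $b$. Otherwise it reads another bit.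

Let $\mu(x)=m>0$. Along $x$ the left ends of $I_{x_n}$ are nondecreasing and the right ends nonincreasing, so all $I_{x_n}$ contain an open interval $(a,a+m)$. Choose $l$ with $m/4<2^{-l}\le m/2$. With $j$ the least integer such that $j2^{-l}>a$ we have $(j+1)2^{-l}\le a+2\cdot2^{-l}\le a+m$. So a dyadic interval $J_p$ with $\ell(p)=l<2-\log m$ lies in every $I_{x_n}$. While $u\sqsubseteq p$, the machine prints only prefixes of $x$, because $J_p\subseteq J_u$ meets no other $I_z$ of the same length. Once $u=p$, it always finds the next bit and never reads again. Thus $p$ prints $x$.

This settles $T_3$, for instance, where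
$$\mu(0^n)=\prod_{l=1}^n(1-2^{-(l+1)}),\qquad \mu(0^n1)=2^{-(n+2)}\mu(0^n),$$
and $\mu=0$ elsewhere. The difficulty of Theorem 2 is now visible: $\mu_s(z)$ grows, $I_z$ should grow with it, and the space next to $I_z$ may already be committed to other strings.

## What Lebesgue density and serving every string do not give

**Density points.** Let $A=\{\omega:W(\omega)=x\}$ with $\lambda(A)=m>0$. By the Lebesgue density theorem some cylinder $[u]$ has $\lambda(A\cap[u])>\frac12\lambda([u])$. Build $u$ into a machine that prints the next bit $b$ after $z$ as soon as it has seen that more than half of $[u]$ leads to outputs extending $zb$. At most one $b$ can qualify, and the right one eventually does. So $x$ is printed from no input at all, and every atom of $M$ is computable. As a bound on $Km$ this stops at the length of $u$. For $T_4$ we have $m=2^{-k}$, but the set $A$ has density at most $1/2$ in every cylinder of length less than $N+k$, and $N$ is arbitrary.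

**Serving every string.** We must therefore rearrange input space. The natural plan is a dynamic version of the nested intervals: a computable process that hands out cylinders to nodes and only ever moves a piece of space from a node to an extension of that node. Whenever $\mu_s(z)$ reaches a new level, $z$ should receive a cylinder of proportional size. If this worked for all $z$, each finite string $z$ with $\mu(z)>0$ would own, at some time, a cylinder $[p]$ with $\lambda([p])\ge c'\mu(z)$ for a fixed $c'>0$. A machine that prints the location of its input point would print an extension of $z$ on every continuation of $p$. For $\mu$ coming from $W$ this would give $Km_1(z)\stackrel{+}{\le}-\log M(z)$ on $\mathbb B^*$, against the theorem of Gács. So every such process has to refuse some finite strings. We will refuse a request at $z$ when too much space already sits at $z$ and below. The last part of the proof shows that along an atom the refusals eventually stop.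

**Where space leaks, and why size is the wrong measure.** Fix a large $Q$, and work with space amounts $Q^k$; call $k$ a rank. Suppose a stock $B$ of space of rank $k$, with total size at most about $Q^k$, waits at $z$ in pieces that are all smaller than $b=Q^i$, where $i=k-j$, $j\ge1$. Now an extension $w$ of $z$ asks for one cylinder of size $b$. The stock $B$ cannot supply it, so $b$ is taken from above $z$. The space at and below $z$ has grown by $b$ although $\mu(z)$ has not, and this can happen again and again. As compensation, each time we bypass $B$ we push some part of $B$ down to $w$, say of size $\theta_jb$, so that $B$ is eventually used up. There are two demands.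

- The sum of the $b$'s over all bypasses of $B$ must be $O(Q^k)$.
- The space pushed to $w$ from all ranks above $i$ must be $O(b)$ in total.

If we only compare sizes, $B$ is certain to be exhausted after a total of $O(Q^k/\theta_j)$, so the first demand wants $\theta_j$ bounded below. The second wants $\sum_j\theta_j$ bounded, and the number of ranks $j$ has no bound. Size accounting stops here.

The way past this point is to measure $B$ by $\psi(B)=\sum\sqrt{\text{size}}$ over its pieces. A piece smaller than $b$ carries more than $1/\sqrt b$ units of $\psi$ per unit of size, which is much more than the $Q^{-k/2}$ of one undivided piece of size $Q^k$. Take $\theta_j=Q^{-j/2}$. Cutting $\eta=bQ^{-j/2}$ out of a piece of size $r<b$ lowers $\psi$ by at least $\eta/(2\sqrt b)=b/(2Q^{k/2})$. If $\psi(B)\le2Q^{k/2}$ at the start, the total of the $b$'s is at most $4Q^k$, and $\sum_jQ^{-j/2}$ converges. Both demands are met. The rest is the construction that makes this precise.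

## Lumps, bundles and the cutting lemma

Let $Q=2^{16}$. The *size* of $[u]$ is $2^{5-\ell(u)}$, so the whole space has size $32$. *Dyadic* means an integer power of $2$; every $Q^k$ is dyadic.

**Definition (lump).** A lump is a finite nonempty set of disjoint cylinders of pairwise distinct sizes. Its size $|L|$ is the total size. Example: $L=\{[0],[10],[1100]\}$, with sizes $16,8,2$, is a lump of size $26$. The pair $[00],[01]$ is not a lump, since both cylinders have size $8$.

**Lemma 3.** If a lump has size $r$ and $a\le r$ is dyadic, then its largest cylinder has size at least $a$. A cylinder of size $a$ can be cut out of it so that the rest is a lump of size $r-a$ (or nothing if $r=a$).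

*Proof.* Distinct powers of two sum to less than twice the largest one, $g$. So $a\le r<2g$, and since $a,g$ are dyadic, $a\le g$. Let $I$ be the smallest cylinder of the lump of size at least $a$. If $|I|=a$, remove it. Otherwise split $I$ into cylinders of sizes $a,a,2a,4a,\dots,|I|/2$ and remove one of size $a$. The sizes $a,2a,\dots,|I|/2$ did not occur in the lump, because $I$ was the smallest cylinder of size at least $a$. $\square$

In the example, cutting $a=1$ splits $[1100]$ into $[11000],[11001]$ and leaves $\{[0],[10],[11001]\}$, of size $25$.

**Definition (bundle).** A bundle $B$ is a finite set of disjoint lumps together with a rank in $\mathbb Z$, a birth time and a number $\mathrm{clock}(B)$, initially $0$. Put $|B|=\sum|L|$ and $\psi(B)=\sum\sqrt{|L|}$ over its lumps $L$. Empty bundles are deleted. Example: the two lumps $\{[000]\},\{[001]\}$ form a bundle with $|B|=8$ and $\psi(B)=2+2=4$, while the single lump $\{[00]\}$, also of size $8$, has $\psi=\sqrt8<3$. Fragmentation raises $\psi$.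

Each node holds a finite set of bundles, and all bundles are disjoint. Unallocated space forms the *reserve*, initially the lump $\{[\epsilon]\}$. It is changed only by cuts as in Lemma 3, so it is a single lump while nonempty. Let $F(z)$ be the total size held at node $z$, and
$$D(z)=\sum_{z'\sqsupseteq z}F(z').$$

## Events, pushes and the schedule

**Event of rank $i$ at node $w$.** Put $b=Q^i$.

1. **Absorb.** All bundles of rank $\le i$ held by proper prefixes of $w$ are moved to $w$, keeping rank, birth time and clock.
2. **Test.** If some lump held by $w$ now has size at least $b/4$, the event ends.
3. **Create.** Consider the bundles held by proper prefixes of $w$, which now all have rank $>i$. Order them by $\prec$: smaller rank first, and among equal ranks older first. The *source* is the $\prec$-first bundle having a lump of size at least $b$. If there is none, the source is the reserve. The bundles $\prec$-before the source (all of them, if the source is the reserve) are *bypassed*; all their lumps have size less than $b$. Each bypassed $B$ has its clock increased by $b$ and is *pushed*, as described next. Then a cylinder of size $b$ is cut out of the source, from a lump of size at least $b$. This one-cylinder *main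 lump*, together with all pushed lumps and pieces (each cut piece is a lump), forms a new bundle of rank $i$, held by $w$.

**Push.** Let $B$ be bypassed, of rank $k=i+j$ with $j\ge1$. Put $\eta=bQ^{-j/2}=b2^{-8j}$, which is dyadic, and let $S$ be the set of lumps of $B$ of size at most $\eta$.

- If $\sum_{L\in S}\sqrt{|L|}\ge\sqrt\eta$, remove from $B$ a subset of $S$ with $\sqrt\eta\le\sum\sqrt{|L|}<2\sqrt\eta$. It is found by adding lumps one by one until the sum reaches $\sqrt\eta$; each term is at most $\sqrt\eta$.
- Otherwise remove all of $S$ and, if $B$ has a lump of size greater than $\eta$, also cut a cylinder of size $\eta$ out of one such lump.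

A numerical example of one push: $i=-1$, $k=0$, so $b=2^{-16}$ and $\eta=2^{-24}$. If $B$ consists of $2^{10}$ lumps of size $2^{-20}$, then $S$ is empty and one cylinder of size $2^{-24}$ is cut off. If $B$ consists of many lumps of size $2^{-30}$, each contributes $2^{-15}$ to the sum, and eight of them reach $\sqrt\eta=2^{-12}$, so eight are removed.

**Lemma 4.** In one push of a bundle $B$ of rank $k=i+j$, the pushed parts have $\sum\sqrt{|L|}\le2\sqrt\eta$ and total size at most $2\eta$. If $B$ is nonempty afterwards, $\psi(B)$ has decreased by at least
$$\frac{\eta}{2\sqrt b}=\frac{b}{2Q^{k/2}}. \tag{3}$$

*Proof.* The first bound is clear in the first case. In the second case the removed lumps contribute less than $\sqrt\eta$ and the cut piece at most $\sqrt\eta$. Each pushed part has size at most $\eta$, so $|L|\le\sqrt\eta\sqrt{|L|}$, and the total size is at most $\sqrt\eta\cdot2\sqrt\eta$.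

In the first case $\psi(B)$ falls by at least $\sqrt\eta\ge\eta/(2\sqrt b)$, because $\eta\le b$. In the second case, if $B$ is nonempty afterwards, there was a lump of size greater than $\eta$, and a lump of some size $r$ with $\eta<r<b$ was cut. Then
$$\sqrt r-\sqrt{r-\eta}=\frac{\eta}{\sqrt r+\sqrt{r-\eta}}\ge\frac{\eta}{2\sqrt r}\ge\frac{\eta}{2\sqrt b}.$$
The equality in (3) holds since $\eta/\sqrt b=\sqrt b\,Q^{-j/2}=Q^{i/2+(i-k)/2}=Q^{i}Q^{-k/2}$. $\square$

After its birth a bundle only loses space, by losing whole lumps or by cuts out of lumps. So $\psi(B)$ never increases.

**Schedule.** Let $cl_s(z)=\max\{i\in\mathbb Z:Q^i\le\mu_s(z)\}$, with $cl_s(z)=-\infty$ if $\mu_s(z)=0$, and set $cl_0=-\infty$. For example $\mu_s(z)=3/4$ gives $cl_s(z)=-1$. The function $cl_s(z)$ is nondecreasing in $s$, is at most $0$, and does not increase when $z$ is extended. At stage $s=1,2,\dots$ process all $z$ with $\ell(z)\le s$ in order of increasing length (lexicographically among equal lengths):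

> if $i=cl_s(z)>cl_{s-1}(z)$ and at this moment $D(z)\le Q^i$, perform the event of rank $i$ at $z$.

The condition $D(z)\le Q^i$ is the refusal announced above.

All data are finite. The only comparisons that are not between rationals are between sums of square roots of rationals. These are real algebraic numbers, and comparing such numbers is decidable. So the process is computable, provided every step can be carried out. The only step that could fail is cutting size $b$ from the reserve. Lemmas 5–7 below are statements about every state reached after finitely many successfully performed events. From Lemma 7 we deduce that no event fails.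

**The process on $T_3$.** Take $\mu_s(z)=\mu(z)$ for $\ell(z)\le s$, with the $\mu$ of $T_3$ displayed above, and cut leftmost. At stage 1, $\mu(\epsilon)=1$ gives an event of rank $0$ at $\epsilon$: the reserve is the source, and $\epsilon$ gets a bundle with the one lump $\{[0^5]\}$, of size $1$. Then node $0$, with $\mu(0)=3/4$, has an event of rank $-1$. Nothing is absorbed, the rank-$0$ bundle at $\epsilon$ is the source, and node $0$ gets $[0^{21}]$, of size $2^{-16}$. At stage $n\ge2$ we have $1/2\le\mu(0^n)<1$, so $cl_n(0^n)=-1$, and $D(0^n)=0$. The event of rank $-1$ at $0^n$ absorbs the bundle from $0^{n-1}$ and ends in step 2. No other event has cut from that bundle, since between its arrival at $0^{n-1}$ and this event no proper extension of $0^{n-1}$ was processed with an event. So $[0^{21}]$ travels down along $0^\infty$ forever, and $0^{21}$ will be a program for $0^\infty$.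

## Ranks decrease along every branch

The next lemma is for locating bundles: on a branch, each rank lives at one node only.

**Lemma 5.**
(i) All ranks at $z$ are at most the rank of the last event at $z$, hence at most the value of $cl(z)$ at the last stage in which $z$ was processed.
(ii) If $z\sqsubset z'$ hold bundles of ranks $k,k'$ respectively, then $k>k'$.

*Proof.* (i) Bundles come to $z$ only at events at $z$, with rank at most that of the event. Event ranks at a fixed node strictly increase, because an event requires $cl_s(z)>cl_{s-1}(z)$.

(ii) Induct over events. Consider an event of rank $i$ at $w$ in stage $s$. Afterwards proper prefixes of $w$ hold only ranks $>i$, and $w$ holds ranks $\le i$ by (i), so pairs consisting of a proper prefix of $w$ and $w$ are fine. Let $v'\sqsupset w$ hold a bundle of rank $k'$. Bundles that were at $w$, and absorbed ones (coming from some $y\sqsubset w\sqsubset v'$), have rank $>k'$ by induction. For the new bundle of rank $i$, if there is one: $v'$ is longer than $w$, so it has not been processed yet in stage $s$, and by (i) $k'\le cl_{s-1}(v')\le cl_{s-1}(w)<i$. All other nodes only lose content or are unchanged. $\square$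

Consequently, on any chain $\{y:y\sqsubseteq z\}$, and on any chain $\{x_l:l\ge0\}$, all bundles of a given rank are held by a single node.

## Bounded bundles, bounded clocks, at most seven per rank

This lemma turns the square-root accounting into bounds. Its three parts feed each other, so they are proved in one induction.

**Lemma 6.** In every reached state:
(a) each bundle of rank $k$ has, at birth and hence always, $|B|\le2Q^k$ and $\psi(B)\le2Q^{k/2}$;
(b) each present (nonempty) bundle of rank $k$ has $\mathrm{clock}(B)\le4Q^k$;
(c) each node holds at most $7$ bundles of each rank.

*Proof.* Induct over events. For the state after an event we use (c) before the event, and then prove (a), (b), (c) in this order.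

**Step (a): the new bundle is small.** Let the event have rank $i$, $b=Q^i$. By Lemma 5 and by (c) before the event, at most $7$ bundles of each rank $i+j$ are bypassed. Here $\eta=b2^{-8j}$ and $\sqrt\eta=\sqrt b\,16^{-j}$. With Lemma 4 the new bundle has
$$\psi\le\sqrt b+\sum_{j\ge1}7\cdot2\sqrt b\,16^{-j}=\sqrt b\left(1+\tfrac{14}{15}\right)\le2\sqrt b,$$
$$|B|\le b+\sum_{j\ge1}7\cdot2b\,2^{-8j}=b\left(1+\tfrac{14}{255}\right)\le2b.$$

**Step (b): a present bundle has not been bypassed too much.** By (3), each increase by $b$ of the clock of a bundle that is still present lowered $\psi(B)$ by at least $b/(2Q^{k/2})$. Adding up, $\mathrm{clock}(B)/(2Q^{k/2})\le\psi_{\mathrm{birth}}(B)\le2Q^{k/2}$.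

**Step (c), first part: bundles of equal rank that are together have long been together.** We claim that two rank-$k$ bundles held by different nodes never later get into the same node. Bundles move only from proper prefixes of $w$ to $w$, at an event at $w$. Just before an event uniting the two, both would be on the chain $\{y\sqsubseteq w\}$ at different nodes, contradicting Lemma 5. Hence two rank-$k$ bundles that are together now have been together since the birth of the younger one.

**Step (c), second part: counting with the clock of the oldest.** Let a node hold the rank-$k$ bundles $B_1,C_1,\dots,C_m$ in order of birth, and let $E_l$ be the birth event of $C_l$. Let $1\le l<m$. Right after $E_l$ the main lump of $C_l$ has size $Q^k$. The event $E_{l+1}$ also has rank $k$. By the first part, $C_l$ and $B_1$ are at the node of this event right after it. Step 3 moves no bundle, so they are there after step 1. Since $E_{l+1}$ creates a bundle, its step 3 is reached, so the test in step 2 found no lump of size at least $Q^k/4$. Thus the main lump of $C_l$ then has size less than $Q^k/4$ (size $0$ if it is gone), and between $E_l$ and $E_{l+1}$ the bundle $C_l$ lost more than $\frac34Q^k$.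

Losses of $C_l$ occur only at events $e$ of rank $i_e<k$ in which $C_l$ is the source or is bypassed. Put $b_e=Q^{i_e}$. As source it loses $b_e$. When bypassed it loses at most $2\eta\le2b_e2^{-8}<b_e$. In both cases $B_1$, which is present, of the same rank, at the same node and older, is $\prec$-before $C_l$. Hence $B_1$ is bypassed, and $\mathrm{clock}(B_1)$ grows by $b_e$. So between $E_l$ and $E_{l+1}$ the clock of $B_1$ grows by at least $\frac34Q^k$. Summing over $l$, $\mathrm{clock}(B_1)\ge\frac34(m-1)Q^k$. By (b), $m-1\le16/3$, so $m\le6$, and there are at most $7$ bundles. $\square$

## The space below a node is at most $26$ times its measure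

This lemma does two jobs: it shows that the reserve never runs out, and later it opens the gate $D(z)\le Q^i$ along atoms.

**Lemma 7.** In every state reached during stage $s$, $D(z)\le26\,\mu_s(z)$ for every node $z$.

*Proof.* Nodes of length greater than $s$ have not been processed, so they have $D=0$. We argue by induction on decreasing length.

**Case 1: $z$ holds a bundle $B$, of rank $k$.** Let $r$ be the rank of the last event at $z$. Since bundles arrive at $z$ only in events at $z$, $B$ has been at $z$ since the end of that event, $k\le r$, and $\mu_s(z)\ge Q^r$.

*Right after that event.* Just before it, $D(z)\le Q^r$ by the schedule. Absorption added at most $\sum_{t\le r}7\cdot2Q^t<15Q^r$, by Lemmas 5 and 6. The new bundle, if any, added at most $2Q^r$. So $D(z)\le18Q^r$ right after the event.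

*Since then.* An event at $w$ moves space only from proper prefixes of $w$ or the reserve to $w$, so for $w\not\sqsupseteq z$ the subtree of $z$ is unaffected. Hence $D(z)$ can have changed only at events at proper extensions $w$ of $z$. Consider such an event, of rank $i$. Since $B$ was not absorbed, $k>i$. By Lemma 5 all bundles at proper prefixes of $z$ have rank $>k>i$, so nothing from above $z$ is absorbed. Absorption from $z$ and from nodes between $z$ and $w$ stays inside the subtree of $z$. So if the event ends in step 2, $D(z)$ is unchanged. Otherwise there are two possibilities.

- The source is at $z$ or at a proper extension of $z$. Then by Lemma 5 bundles above $z$ have larger rank than the source and are not bypassed. All moves stay inside the subtree, and $D(z)$ is unchanged.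
- The source is above $z$ or is the reserve. Then $B$ is $\prec$-before it, so $B$ is bypassed and $\mathrm{clock}(B)$ grows by $b=Q^i$. Meanwhile $D(z)$ grows by at most the size of the new bundle, which is at most $2b$.

So the total growth is at most $2\,\mathrm{clock}(B)\le8Q^k\le8Q^r$, and $D(z)\le26Q^r\le26\mu_s(z)$.

**Case 2: $z$ holds nothing.** Then $D(z)=D(z0)+D(z1)\le26(\mu_s(z0)+\mu_s(z1))\le26\mu_s(z)$ by induction and (2). $\square$

**No event fails.** Suppose an event of rank $i$ at $w$ is to be performed in a reached state. By Lemma 7 in that state $D(\epsilon)\le26$, so the reserve is a lump of size at least $32-26=6$. Absorption and pushes do not change it. Since $b=Q^i\le\mu_s(w)\le1$, Lemma 3 supplies a cylinder of size $b$ if the reserve is the source. By induction every scheduled event is performed, the process runs forever, and Lemmas 5–7 hold at all times.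

## Reading locations off the input: the machine $V$

We now turn the process into a machine. Number its steps $t=1,2,\dots$, one step for each processing of a node, whether or not an event is performed. Let $\mathrm{loc}_t(\alpha)$ be the node holding the cylinder that contains $\alpha\in\mathbb B^\infty$ after step $t$, and $\epsilon$ if $\alpha$ is in the reserve; put $\mathrm{loc}_0=\epsilon$. Two facts are immediate.

- $\mathrm{loc}_t(\alpha)$ is $\sqsubseteq$-nondecreasing in $t$, since space moves only to $w$ from the reserve or from proper prefixes of $w$.
- At each time the space is partitioned into finitely many current cylinders, and these are only ever subdivided. So points in one current cylinder at time $t$ have had equal locations at all times $\le t$.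

**The machine.** $V$ keeps the string $u$ of bits read so far, at first $\epsilon$. For $t=0,1,2,\dots$ it prints so that its output becomes the longest common prefix of $\{\mathrm{loc}_t(\alpha):\alpha\in[u]\}$. While $\mathrm{loc}_t$ is not constant on $[u]$, it reads the next bit and prints again. On unblocked input this inner loop is finite, since eventually $[u]$ lies in one current cylinder. When $t$ grows, or when $u$ is extended, the common prefix can only be extended. So $V$ is a monotone machine.

**Lemma 8.** If $\mathrm{loc}_t$ is constant on $[p]$ for every $t$, and these values converge to $x\in\mathbb B^\infty$, then on $p$ the machine $V$ never tries to read beyond $p$, and $V(p)=x$.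

*Proof.* $V$ reads only while $\mathrm{loc}_t$ is not constant on $[u]$, and with $u=p$ it is constant for every $t$. So $V$ never tries to read beyond $p$, and every $t$ is reached. After the inner loop at $t$ the output is the constant value of $\mathrm{loc}_t$ on $[u]\supseteq[p]$, which is its value on $[p]$. These values converge to $x$. $\square$

## Every atom is followed forever by one cylinder

Let $x\in\mathbb B^\infty$ with $m=\mu(x)>0$, and choose $i$ with $Q^i<m\le Q^{i+1}$. Then $i\le-1$, since $m\le1$. By (2), $\mu(x_n)$ is nonincreasing in $n$, so $\mu(x_n)\ge m>Q^i$ for each $n\ge1$. Hence there is a first stage $s_n$ with $cl_{s_n}(x_n)\ge i$. Put $r=cl_{s_n}(x_n)$. Since $\mu_s(x_n)=0$ for $s<n$, we have $s_n\ge n$. So $x_n$ is processed at stage $s_n$, and $cl_{s_n-1}(x_n)<i\le r$.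

The first step is to show that the refusals stop.

**Lemma 9.** For all large $n$, the event of rank $r=cl_{s_n}(x_n)$ is performed at $x_n$ at stage $s_n$.

*Proof.* We must show $D(x_n)\le Q^r$ at the moment $x_n$ is processed. With $o_l$ the child of $x_l$ different from $x_{l+1}$,
$$D(x_n)=\sum_{l\ge n}F(x_l)+\sum_{l\ge n}D(o_l). \tag{4}$$

*Off the path.* By Lemma 7 and (2),
$$\sum_{l\ge n}D(o_l)\le26\sum_{l\ge n}\mu(o_l)\le26\sum_{l\ge n}(\mu(x_l)-\mu(x_{l+1}))=26(\mu(x_n)-m),$$
which tends to $0$ as $n\to\infty$.

*On the path.* The nodes $x_l$, $l\ge n$, have not been processed yet in stage $s_n$. So by Lemma 5 the ranks at them are at most $cl_{s_n-1}(x_l)\le cl_{s_n-1}(x_n)\le i-1$. Each rank lives at one node of the chain, so Lemma 6 gives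
$$\sum_{l\ge n}F(x_l)\le\sum_{t\le i-1}7\cdot2Q^t<15Q^{i-1}<\tfrac12Q^i .$$

For all large $n$ the off-path sum is at most $\frac12Q^i$, and then $D(x_n)\le Q^i\le Q^r$. $\square$

This is where an infinite sequence with $\mu(x)>0$ differs from a finite string: far out, almost all of the measure $\mu(x_n)$ stays on the path, so hardly any space can sit beside it.

**One cylinder for infinitely many $n$.** The last step is to extract a single program. After the event at $x_n$, the node $x_n$ holds a lump of size at least $Q^r/4\ge Q^i/4$: by the test if the event ended in step 2, and because of the main lump if it reached step 3. By Lemma 3 the largest cylinder of that lump is a current cylinder of size at least $Q^i/4$. It contains a cylinder $[p^{(n)}]$ of size exactly $Q^i/4=2^{16i-2}$, that is, with $5-\ell(p^{(n)})=16i-2$, so $\ell(p^{(n)})=7-16i$. There are finitely many strings of this length, so some $p$ equals $p^{(n)}$ for infinitely many $n$.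

For these $n$ let $t_n$ be the number of the step in which $x_n$ is processed at stage $s_n$. Since $s_n\ge n$, the times $t_n$ tend to infinity. After step $t_n$, $[p]$ lies in one current cylinder located at $x_n$, so $\mathrm{loc}_t$ is constant on $[p]$ for all $t\le t_n$. Hence it is constant on $[p]$ for all $t$. Its values are nondecreasing and equal $x_n$ at time $t_n$ for infinitely many $n$, so they converge to $x$. By Lemma 8, $V(p)=x$. Finally $\log m\le16(i+1)$, so
$$\ell(p)=7-16i\le23-\log m .$$
This proves Theorem 2, and with universality and the easy inequalities it proves Theorem 1. $\blacksquare$

## Consequences for maximality, coding, computability and finite strings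

**Corollary 10 (maximality).** For every $\mu$ with an approximation as in Theorem 2 there is a constant $c_\mu$ with $\mu(x)\le c_\mu2^{-Km(x)}$ for all $x\in\mathbb B^\infty$.

*Proof.* Apply Theorem 2 and universality, with $c_\mu=2^{23+\ell(v)}$, where $v$ belongs to the machine $V$ built from $\mu$. $\square$

On $\mathbb B^\infty$ we have $2^{-Km}\le2^{-Km_1}\le M$, and $M$ is itself of the form $\lim_n\mu(x_n)$. So each of these three is, up to a constant factor, the largest function of that form.

**Corollary 11 (coding theorem for infinite sequences).** Call $p$ exact for $x$ if $W$ on $p$ reads all of $p$, never tries to read further, and prints $x$. Let $P(x)=\sum\{2^{-\ell(p)}:p\text{ exact for }x\}$. Then $-\log P(x)\stackrel{+}{=}Km(x)$ on $\mathbb B^\infty$.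

*Proof.* A proper extension of an exact program is not read completely. So the exact programs form a prefix-free set, and their disjoint cylinders lie in $\{\omega:W(\omega)=x\}$. Hence $P(x)\le M(x)$. A shortest $p$ with $W(p)=x$ is exact, as we saw when discussing the reading convention. So $2^{-Km(x)}\le P(x)\le M(x)\le2^c2^{-Km(x)}$ by Theorem 1. $\square$

**Corollary 12 (computability).** For $x\in\mathbb B^\infty$: $M(x)>0\iff Km_1(x)<\infty\iff Km(x)<\infty\iff x$ is computable.

*Proof.* The first three are equivalent by Theorem 1. If $Km(x)<\infty$, a finite $p$ with $W(p)=x$ can be built into a program, so $x$ is computable. A computable $x$ is printed by a machine that reads nothing, so $Km(x)<\infty$ by universality. $\square$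

**Corollary 13 (finite strings).** For $z\in\mathbb B^*$,
$$Km(z)\le\inf_{x\in\mathbb B^\infty,\ z\sqsubset x}(-\log M(x))+O(1).$$

*Proof.* If $z\sqsubset x$, every program for $x$ prints an extension of $z$, so $Km(z)\le Km(x)\le-\log M(x)+c$. $\square$

The right-hand side cannot be replaced by $-\log M(z)+O(1)$: by the result of Gács quoted after (1), even $Km_1(z)\stackrel{+}{\le}-\log M(z)$ fails on $\mathbb B^*$.
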